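\title{Semiartinian group rings come from locally finite groups}

\begin{abstract}
A ring is right semiartinian if each of its nonzero right modules contains a simple submodule. We prove that if $D$ is a division ring and the group ring $DG$ is right semiartinian, then the group $G$ is locally finite. Two opposite mechanisms are at work. If $G$ fails the F\o lner condition, then some free $DG$-module of finite rank contains a free module of larger rank, and we show that this is impossible over a right semiartinian ring. If $G$ satisfies the F\o lner condition, then a dimension count bounds the number of copies of a minimal right ideal that fit into a prime group ring. We also treat arbitrary coefficient rings, and determine the fields $K$ for which $KG$ can be semiartinian with $G$ infinite.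
\end{abstract}

\section{The question and the results}

Rings have $1\ne 0$, and ``ideal'' means two-sided ideal. The \emph{socle} of a module is the sum of its simple submodules. A ring is \emph{right semiartinian} if every nonzero right module over it has nonzero socle. A module over a factor ring is a module over the ring, with the same submodules, so factor rings of right semiartinian rings are right semiartinian. A group is \emph{locally finite} if its finitely generated subgroups are finite. In a group ring $RG$ the coefficients commute with the group elements. For a field $K$, the map $g\mapsto g^{-1}$ identifies $KG$ with its opposite ring, so left and right need not be distinguished and we just say that $KG$ is semiartinian. The following question is posed in \cite{thesis}.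

\begin{quote}
\emph{If $K$ is a field and $KG$ is semiartinian, must $G$ be locally finite?}
\end{quote}

Being semiartinian is a finiteness condition: simple modules can be found at the bottom of every module, although nothing is said about lengths. If $G$ is finite, then $KG$ is a finite-dimensional algebra and is semiartinian. If $G$ is infinite cyclic, then $KG=K[x,x^{-1}]$ has zero socle. Indeed, let $mR$ be a minimal ideal of a commutative domain $R$. Then $m^2R=mR$, so $m=m^2r$ for some $r$, and $m$ is a unit. So $R=mR$ is minimal, that is, $R$ is a field; but $K[x,x^{-1}]$ is not a field.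

Infinite locally finite groups behave in both ways. Let $C=C_{\ell^\infty}$ be the Pr\"ufer group, the union of its cyclic subgroups $C_{\ell^m}$ with $\ell$ prime, and let $f=1-\ell^{-1}\sum_{x\in C_\ell}x$. Over $\mathbb Q$ the ring $f\,\mathbb QC_{\ell^m}$ is the cyclotomic field $\mathbb Q(\mu_{\ell^m})$ for every $m\ge 1$. So $f\,\mathbb QC$ is a field, and it is a minimal ideal of $\mathbb QC$. Over $\mathbb C$ the ring $f\,\mathbb CC_{\ell^m}$ is a product of $\varphi(\ell^m)$ copies of $\mathbb C$, and the idempotents keep splitting as $m$ grows. (Section~\ref{sec:infinite} contains the details.) So the best one can hope for is local finiteness, not finiteness, and the converse fails. On the other hand, if $G$ is not locally finite, then all we know is that $G$ has an infinite finitely generated subgroup; there may be no infinite cyclic subgroup to exploit, and an argument must use infinite size in a less direct way.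

\begin{theorem}\label{thm:main}
Let $D$ be a division ring (for instance a field) and let $G$ be a group. If $DG$ is right semiartinian, then $G$ is locally finite.
\end{theorem}

So the answer to the question is yes. The proof rests on the following rank condition.

\begin{theorem}\label{thm:rank}
Let $R$ be a right semiartinian ring. If the left module $R^l$ embeds in the left module $R^m$, then $l\le m$.
\end{theorem}

\begin{theorem}\label{thm:coeff}
Let $R$ be any nonzero ring and let $G$ be a group. If $RG$ is right semiartinian, then $R$ is right semiartinian and $G$ is locally finite.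
\end{theorem}

The last result says when ``locally finite'' can be sharpened to ``finite''. For a prime $\ell$, let $\mu_{\ell^m}$ and $\mu_{\ell^\infty}$ be the groups of roots of unity of order dividing $\ell^m$, respectively of $\ell$-power order, in an algebraic closure of $K$.

\begin{theorem}\label{thm:infinite}
Let $K$ be a field of characteristic $p\ge 0$. The following are equivalent:
\begin{enumerate}
\item[(1)] there is an infinite group $G$ with $KG$ semiartinian;
\item[(2)] there is an infinite locally finite group $G$ such that $KG$ has a minimal right ideal;
\item[(3)] $[K(\mu_{\ell^\infty}):K]=\infty$ for some prime $\ell\neq p$.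
\end{enumerate}
If $(3)$ holds for $\ell$, then $K[C_{\ell^\infty}]$ is semiartinian. If $(3)$ fails (for instance if $K$ is algebraically closed or real closed), then $KG$ is semiartinian if and only if $G$ is finite.
\end{theorem}

Since $[\mathbb Q(\mu_{\ell^m}):\mathbb Q]=\varphi(\ell^m)\to\infty$, the ring $\mathbb Q[C_{\ell^\infty}]$ is semiartinian; $\mathbb C[C_{\ell^\infty}]$ is not, although $C_{\ell^\infty}$ is locally finite.

\medskip
\noindent\textbf{The plan.} Dividing $G$ by its largest locally finite normal subgroup, we arrive at a group $\Gamma$ for which $D\Gamma$ is a prime ring (Section~\ref{sec:prime}), and we must show $\Gamma=1$. There are two cases. If $\Gamma$ is not of F\o lner type, all finite subsets expand under multiplication by a suitable finite set, and the expansion can be turned into an embedding of $(D\Gamma)^{l}$ into $(D\Gamma)^{m}$ with $l>m$ (Section~\ref{sec:folner}). Theorem~\ref{thm:rank}, proved in Section~\ref{sec:rank}, forbids this. If $\Gamma$ is of F\o lner type, then a nonzero right ideal $M$ occupies a definite proportion of $D\Gamma$, so only boundedly many copies of $M$ can sit side by side. As $D\Gamma$ is prime,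 its minimal right ideals are all isomorphic, so the socle has finite length, and this forces $\Gamma=1$ (Section~\ref{sec:main}).

\section{The rank condition}\label{sec:rank}

Left module maps $R^l\to R^m$ are the maps $u\mapsto uA$ on row vectors, with $A\in M_{l\times m}(R)$. We say that $A$ has \emph{zero left kernel} if $uA=0$ implies $u=0$. A ring $R$ is \emph{prime} if the product of two nonzero ideals is nonzero; equivalently, $xRy=0$ implies $x=0$ or $y=0$. The right socle of a ring $R$, that is, the socle of $R_R$, is a two-sided ideal, because left multiplication by a ring element maps a minimal right ideal to $0$ or to a minimal right ideal.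

\begin{lemma}\label{lem:idem}
Let $R$ be a prime ring with right socle $S$. Every finitely generated right ideal $X\subseteq S$ has the form $X=fR$ with $f=f^2\in S$.
\end{lemma}

\begin{proof}
First let $M$ be a minimal right ideal (Brauer's lemma). If $M^2=0$, then $mRm\subseteq M^2=0$ for all $m\in M$, so $M=0$, which is false. So there is $m\in M$ with $mM\ne0$, hence $mM=M$ and $m=me$ for some $e\in M$. The right ideal $\{v\in M: mv=0\}$ is not $M$, so it is $0$. It contains $e^2-e$; hence $e^2=e$. Also $e\neq0$, so $M=eR$.

In general $X$ is a finitely generated submodule of a semisimple module, so it is a finite sum of minimal right ideals. We use induction on their number; for $X=0$ take $f=0$. Otherwise, by induction, $X=fR+M$ with $f=f^2\in S$ and $M$ minimal. Since $v-(1-f)v=fv\in fR$ for $v\in M$, we have $X=fR+(1-f)M$. As an image of $M$, the right ideal $(1-f)M$ is $0$, and then $X=fR$, or it is minimal, and then, by the first part, $(1-f)M=gR$ with $g^2=g$ and $fg=0$. In the latter case put $f'=f+g(1-f)\in X$. Then $f'f=f$ and $f'g=g-gfg=g$, so $f'$ is a left identity on $X=fR+gR$. Hence $f'^2=f'$ and $X=f'R$.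
\end{proof}

Over a simple artinian ring, Theorem~\ref{thm:rank} is a comparison of lengths. A right semiartinian ring $R$ certainly has simple artinian factor rings: if $T$ is a maximal ideal, the right socle of $R/T$ is a nonzero ideal, hence is all of $R/T$. The difficulty is that an injective map $u\mapsto uA$ may stop being injective over a factor ring. So we consider only the ideals modulo which it stays injective, and take a maximal one.

\begin{proof}[Proof of Theorem~\ref{thm:rank}]
Let $A\in M_{l\times m}(R)$ have zero left kernel. Let $\mathcal T$ be the set of proper ideals $T$ of $R$ such that the image of $A$ over $R/T$ has zero left kernel; that is, for $u\in R^l$,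
\[
uA\in T^m\ \Longrightarrow\ u\in T^l .
\]
Then $0\in\mathcal T$. The union $T$ of a nonempty chain $(T_i)$ in $\mathcal T$ is proper, as $1\notin T$. If $uA\in T^m$, then $uA\in T_i^m$ for some $i$, since $uA$ has finitely many entries, so $u\in T_i^l\subseteq T^l$. Hence $T\in\mathcal T$, and by Zorn's lemma $\mathcal T$ has a maximal element, which we denote by $T$ from now on. Let $\bar R=R/T$ and let $\bar A$ be the image of $A$.

\emph{$\bar R$ is prime.} Let $Z\ne0$ be an ideal of $\bar R$, and let $r(Z)=\{y\in\bar R:Zy=0\}$, an ideal that is proper because $Z\cdot 1\ne0$. Suppose $u\in\bar R^l$ and $u\bar A\in r(Z)^m$. For $a\in Z$ we get $(au)\bar A=a(u\bar A)=0$, so $au=0$. Hence $u\in r(Z)^l$. So the preimage of $r(Z)$ in $R$ belongs to $\mathcal T$, and it contains $T$. By maximality $r(Z)=0$. As this holds for every $Z\ne 0$, the ring $\bar R$ is prime.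

\emph{$\bar R$ is simple artinian.} Let $\bar S$ be the right socle of $\bar R$; it is nonzero because $R$ is right semiartinian. Suppose $\bar S\ne\bar R$, and let $u\bar A\in\bar S^m$ with $u\in\bar R^l$. By Lemma~\ref{lem:idem} the entries of $u\bar A$ generate a right ideal $f\bar R$ with $f=f^2\in\bar S$. Then $(1-f)u\bar A=0$, so $(1-f)u=0$, and $u=fu\in\bar S^l$. Hence the preimage of $\bar S$ lies in $\mathcal T$ and is strictly larger than $T$, a contradiction. So $\bar R=\bar S$ is semisimple artinian; being prime, it is isomorphic to $M_n(D')$ for some division ring $D'$ and some $n\ge 1$.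

The left $\bar R$-module $\bar R$ has length $n$, and $u\mapsto u\bar A$ embeds $\bar R^l$ in $\bar R^m$. Thus $nl\le nm$.
\end{proof}

\section{Groups without the F\o lner property}\label{sec:folner}

Products of subsets of a group are written $FB=\{fb:f\in F,\ b\in B\}$.

\begin{definition}
A group $G$ has property (F) if for every finite nonempty $B\subseteq G$ and every $\delta>0$ there is a finite nonempty $F\subseteq G$ with $|FB|<(1+\delta)|F|$.
\end{definition}

Locally finite groups have (F): take $F=\langle B\rangle$. The infinite cyclic group has (F): take long intervals. We now show that the failure of (F) produces embeddings forbidden by Theorem~\ref{thm:rank}.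

\subsection{The free group, by hand}

\begin{example}\label{ex:free}
Let $G$ be free on $x,y$, let $S=\{x,y,x^{-1},y^{-1}\}$, and let $K$ be a field. Put
\[
\lambda_x=\begin{pmatrix}1\\0\\0\end{pmatrix},\quad
\lambda_y=\begin{pmatrix}0\\1\\0\end{pmatrix},\quad
\lambda_{x^{-1}}=\begin{pmatrix}0\\0\\1\end{pmatrix},\quad
\lambda_{y^{-1}}=\begin{pmatrix}1\\1\\1\end{pmatrix},\qquad
A=\sum_{s\in S}\lambda_s\,s=\begin{pmatrix}x+y^{-1}\\ y+y^{-1}\\ x^{-1}+y^{-1}\end{pmatrix}.
\]
Any three of the columns $\lambda_s$ form a basis of $K^3$. We claim that $A$ has zero left kernel, so that $(KG)^3$ embeds in $KG$.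

Suppose $0\ne u=\sum_{g\in F}w_g\,g$ with $F$ finite, $0\ne w_g\in K^3$ (row vectors), and $uA=0$. Let $f\in F$ have maximal length as a reduced word. For at least three of the four letters $s\in S$ the word $fs$ is reduced, of length one more than $f$. If also $fs=f's'$ with $f'\in F$ and $s'\in S$, then $f'$ has length at most that of $f$, so $f's'$ is reduced as written; comparing last letters gives $s'=s$ and $f'=f$. So the coefficient of $fs$ in $uA$ is $w_f\lambda_s$, and it must vanish. This holds for three letters $s$, so $w_f=0$, a contradiction. By Theorem~\ref{thm:rank}, $KG$ is not semiartinian.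
\end{example}

The argument finds a point $f$ of the support of $u$ so exposed that several of the products $fs$ arise in only one way as an element of $F$ times an element of $S$. Each such product gives a linear condition $w_f\lambda_s=0$, and with as many independent conditions as coordinates, $w_f$ dies.

In a general group without (F), the products $fs$ need not have unique expressions. If $y=fs=f's'$ has exactly two, the coefficient of $y$ yields only
\[
w_f\lambda_s+w_{f'}\lambda_{s'}=0 .
\]
The remedy is to spend one more column. Choose distinct central scalars $t_s$ and add to $A$ the column $\sum_s t_s\lambda_s s$. Now also $t_sw_f\lambda_s+t_{s'}w_{f'}\lambda_{s'}=0$, and the two equations together separate the two terms. In general a \emph{block of width $j$}, consisting of the $j$ columns $\sum_st_s^r\lambda_ss$ with $0\le r<j$, decodes every sum of at most $j$ terms, by a Vandermonde determinant, and costs $j$ columns. We shall use many blocks, each with its own choice of vectors $\lambda_s$, so that different blocks give independent conditions.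

How many blocks $d_j$ of each width should we take? If $n_y$ denotes the number of expressions of $y$, expansion provides a point $f$ of the support for which $\sum_s1/n_{fs}$ is at least the expansion factor. We would like $y$ to yield about $c/n_y$ conditions for each of its expressions, that is, $\sum_{j\ge n}d_j\approx c/n$, and therefore $d_j\approx c/(j(j+1))$. Then $w_f$ satisfies about $c\sum_s1/n_{fs}$ conditions, while the cost is $\sum_jjd_j\approx c\log N$ columns, where $N=|S|$. So the construction pays off if the expansion factor of $S$ exceeds $\log|S|$, with a little to spare. Any expansion can be amplified to achieve this: passing from $B$ to $B^n$, the expansion factor grows exponentially in $n$, and $\log|B^n|$ at most linearly.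

\subsection{The general case}

\begin{proposition}\label{prop:nonfolner}
Let $G$ be a group without property \textup{(F)} and let $D$ be a division ring. Then $(DG)^{l'}$ embeds in $(DG)^{m'}$ as a left module for some $l'>m'$.
\end{proposition}

The idea of this construction is due to L.~Bartholdi \cite{bartholdi}.

\begin{proof}
\emph{Amplification.} There are a finite nonempty $B\subseteq G$ and $\delta>0$ with $|FB|\ge(1+\delta)|F|$ for all finite nonempty $F\subseteq G$. By iteration, $|FB^n|\ge(1+\delta)^n|F|$, while $|B^n|\le|B|^n$. Choose $n$ with $(1+\delta)^n\ge2+n\log|B|$ (natural logarithm) and put $S=B^n$, $N=|S|$. Then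
\[
|FS|\ge(2+\log N)\,|F|\qquad\text{for all finite nonempty }F\subseteq G .
\]

\emph{An exposed point.} Let $F\subseteq G$ be finite and nonempty. For $y\in FS$ let $S_y=\{s\in S:ys^{-1}\in F\}$ and $n_y=|S_y|$, so $1\le n_y\le N$. The pairs $(f,s)\in F\times S$ with $fs=y$ correspond to the elements of $S_y$, hence
\[
\sum_{f\in F}\sum_{s\in S}\frac1{n_{fs}}=\sum_{y\in FS}n_y\cdot\frac1{n_y}=|FS|\ge(2+\log N)|F| .
\]
So there is $f\in F$ with
\begin{equation}\label{eq:exposed}
\sum_{s\in S}\frac1{n_{fs}}\ge2+\log N .
\end{equation}

\emph{Parameters.} Let $c=(N+1)!$ and $d_j=c/(j(j+1))$ for $1\le j\le N$. These are integers, because $j$ and $j+1$ are distinct factors of $(N+1)!$. Put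
\[
m=\sum_{j=1}^Njd_j=c\sum_{i=2}^{N+1}\frac1i\le c\log(N+1),\qquad l=m+1 .
\]
Since $\frac1{j(j+1)}=\frac1j-\frac1{j+1}$, we have $\sum_{j=n}^Nd_j=c\bigl(\frac1n-\frac1{N+1}\bigr)$ for $1\le n\le N$. So if $f$ satisfies \eqref{eq:exposed}, then
\begin{align*}
L_f:=\sum_{s\in S}\ \sum_{j=n_{fs}}^Nd_j
&=c\sum_{s\in S}\Bigl(\frac1{n_{fs}}-\frac1{N+1}\Bigr)
\ge c\Bigl(2+\log N-\frac N{N+1}\Bigr)\\
&>c(1+\log N)>c\log(N+1)\ge m ,
\end{align*}
where we used $\log(N+1)\le\log N+\log2$. As $L_f$ is an integer, $L_f\ge l$.

\emph{The matrix.} We need many distinct central scalars, and the center $Z$ of $D$ may be a small finite field. So let $k/Z$ be a finite field extension with enough elements for the choices below, and put $C=D\otimes_Zk$. This ring contains $k$ centrally and is left free over $D$ of rank $q=[k:Z]$. It need not be a division ring; this does not matter, since we only invert matrices over $k$. Choose distinct $t_s\in k$ for $s\in S$, and pairwise distinct $\tau_{s,j,i}\in k$ for $s\in S$, $1\le j\le N$, $1\le i\le d_j$. Let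
\[
\lambda_{s,j,i}=\bigl(1,\tau_{s,j,i},\tau_{s,j,i}^2,\dots,\tau_{s,j,i}^{\,l-1}\bigr)^{T}\in k^l .
\]
Any $l$ of these columns form an invertible Vandermonde matrix. Let $A_s\in M_{l\times m}(k)$ be the matrix with columns indexed by the triples $(j,r,i)$ with $1\le j\le N$, $0\le r\le j-1$, $1\le i\le d_j$ (there are $\sum_jjd_j=m$ of them), the column $(j,r,i)$ being $t_s^r\lambda_{s,j,i}$, with $t_s^0=1$. Put $A=\sum_{s\in S}A_s\,s\in M_{l\times m}(CG)$.

\emph{$A$ has zero left kernel over $CG$.} Suppose $uA=0$ with $0\ne u=\sum_{g\in F}w_g\,g$, where $F$ is finite and $0\ne w_g\in C^l$ for all $g\in F$. The entries of $A_s$ commute with group elements, so $uA=\sum_{g,s}w_gA_s\,gs$. The coefficient of $y\in FS$ in column $(j,r,i)$ gives, as $t_s$ is central,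
\[
\sum_{s\in S_y}t_s^r\,w_{ys^{-1}}\lambda_{s,j,i}=0\qquad(0\le r\le j-1).
\]
Fix $j\ge n_y$ and $i$. The equations for $r=0,\dots,n_y-1$ form a system in the $n_y$ elements $w_{ys^{-1}}\lambda_{s,j,i}\in C$, $s\in S_y$, with invertible Vandermonde matrix $(t_s^r)$ over the central subfield $k$. So $w_{ys^{-1}}\lambda_{s,j,i}=0$ for all $s\in S_y$. Now choose $f\in F$ as in \eqref{eq:exposed} and apply this to $y=fs$ for each $s\in S$. We obtain
\[
w_f\lambda_{s,j,i}=0\qquad(s\in S,\ n_{fs}\le j\le N,\ 1\le i\le d_j).
\]
These are $L_f\ge l$ columns, and any $l$ of them form an invertible matrix over $k$, so $w_f=0$, a contradiction.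

Hence $(CG)^l$ embeds in $(CG)^m$ as a left $CG$-module. Since $CG$ is left free of rank $q$ over $DG$, the left $DG$-module $(DG)^{ql}$ embeds in $(DG)^{qm}$, and $ql>qm$.
\end{proof}

\begin{corollary}\label{cor:folner}
If $D$ is a division ring and $DG$ is right semiartinian, then $G$ has property \textup{(F)}.
\end{corollary}

\begin{proof}
Otherwise Proposition~\ref{prop:nonfolner} contradicts Theorem~\ref{thm:rank}.
\end{proof}

\section{Prime group rings}\label{sec:prime}

The primeness criterion we need, Lemma~\ref{lem:connell} below, is due to Connell. We first recall two facts of B.~H.~Neumann. An \emph{FC-group} is a group whose conjugacy classes are finite.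

\begin{lemma}\label{lem:neumann}
\textup{(a)} The torsion elements of an FC-group $X$ form a locally finite subgroup containing $[X,X]$ \textup{(see \cite[\S4.1]{passman})}.

\textup{(b)} A group is not a finite union of cosets of subgroups of infinite index.
\end{lemma}

\begin{proof}
(a) Let $Y$ be a finitely generated subgroup of $X$. The centralizers in $Y$ of the generators of $Y$ have finite index, so the center of $Y$, which is their intersection, has finite index. By Schur's theorem (if $|Y:Z(Y)|<\infty$ then $[Y,Y]$ is finite), $[Y,Y]$ is finite. As $Y/[Y,Y]$ is a finitely generated abelian group, its torsion subgroup is finite, and its preimage is a finite subgroup $Y_0$ of $Y$, which is the set of all torsion elements of $Y$ and contains $[Y,Y]$. Now any two elements of $X$, and any element of $[X,X]$ together with the entries of the commutators in an expression of it, lie in such a $Y$. So the torsion elements form a subgroup, and it contains $[X,X]$. A finitely generated subgroup $Y$ of it satisfies $Y=Y_0$, so it is finite.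

(b) It is enough to treat right cosets, since $gH=(gHg^{-1})g$. Suppose a group is a finite union of right cosets of distinct subgroups $H_1,\dots,H_n$ of infinite index, with $n$ minimal. Some coset $H_ng$ is not among the listed cosets of $H_n$, so it is disjoint from them, and is covered by the listed cosets of $H_1,\dots,H_{n-1}$; in particular $n\geq 2$. Then each listed coset $H_ng'=(H_ng)g^{-1}g'$ is covered by finitely many right cosets of $H_1,\dots,H_{n-1}$. So the whole group is, contradicting minimality.
\end{proof}

\begin{lemma}\label{lem:connell}
Let $D$ be a division ring. If the group $\Gamma$ has no nontrivial locally finite normal subgroup, then $D\Gamma$ is prime.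
\end{lemma}

\begin{proof}
Let $\Delta=\{x\in\Gamma:|\Gamma:C_\Gamma(x)|<\infty\}$, a normal subgroup of $\Gamma$ and an FC-group. By Lemma~\ref{lem:neumann}(a), its torsion elements form a locally finite subgroup containing $[\Delta,\Delta]$. This subgroup is normal in $\Gamma$, hence trivial. So $\Delta$ is torsion-free abelian. Then $D\Delta$ is a domain: two nonzero elements lie in $DY$ with $Y\cong\mathbb Z^n$ for some $n$, and for the lexicographic order on $Y$ their leading terms multiply to a nonzero leading term.

Suppose $\alpha\,D\Gamma\,\beta=0$ with $\alpha,\beta\ne0$. Replacing $\alpha$ by $\alpha x$ and $\beta$ by $x'\beta$ with suitable $x,x'\in\Gamma$, we may assume $1\in\operatorname{supp}\alpha\cap\operatorname{supp}\beta$. Write $\alpha=\alpha_0+\alpha_1$ with $\operatorname{supp}\alpha_0\subseteq\Delta$ and $\operatorname{supp}\alpha_1\cap\Delta=\emptyset$, and let $\beta_0$ be the part of $\beta$ supported in $\Delta$; so $\alpha_0\ne0\ne\beta_0$.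

We claim that $\alpha_0\beta=0$. The subgroup $C=\bigcap_{x\in\operatorname{supp}\alpha_0}C_\Gamma(x)$ has finite index in $\Gamma$, and every $g\in C$ satisfies
\[
0=g^{-1}\alpha g\beta=\alpha_0\beta+(g^{-1}\alpha_1g)\beta .
\]
Suppose $z\in\operatorname{supp}(\alpha_0\beta)$. Then for every $g\in C$ there are $y\in\operatorname{supp}\alpha_1$ and $b\in\operatorname{supp}\beta$ with $g^{-1}yg=zb^{-1}$. For fixed $(y,b)$ any two such $g$ lie in the same right coset of $C_\Gamma(y)$, which has infinite index because $y\notin\Delta$. So $C$ is contained in a finite union of cosets of subgroups of infinite index. As $\Gamma$ is a finite union of translates of $C$, the same holds for $\Gamma$, contradicting Lemma~\ref{lem:neumann}(b). Hence $\alpha_0\beta=0$.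

Since $\operatorname{supp}\alpha_0$ lies in the subgroup $\Delta$, the part of $\alpha_0\beta$ supported in $\Delta$ is $\alpha_0\beta_0$. So $\alpha_0\beta_0=0$, contradicting that $D\Delta$ is a domain.
\end{proof}

\section{Proof of the main theorem}\label{sec:main}

Here (F) works in the opposite direction. Suppose $k$ copies of a right ideal $M\ni a$ sit side by side in $D\Gamma$. If $F$ is a suitable F\o lner set, then each copy contains at least a fixed proportion of $|F|$ independent translates of one element, all supported in a set of size less than $2|F|$. There is only room for boundedly many copies.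

\begin{proposition}\label{prop:count}
Let $D$ be a division ring, let $\Gamma$ be a group with property \textup{(F)}, and suppose that $R=D\Gamma$ is prime. Let $M=aR$ be a minimal right ideal and $A=\operatorname{supp}a$. If $M_1,\dots,M_k$ are minimal right ideals of $R$ whose sum is direct, then $k<2|A^{-1}A|$.
\end{proposition}

\begin{proof}
We may assume $k\ge1$. As $R$ is prime, $M_iM\ne0$, so there is $x_i\in M_i$ with $x_iM\ne0$. Then $x_iM=M_i$, and $v\mapsto x_iv$ is an isomorphism $M\to M_i$, since its kernel is a proper submodule of the simple module $M$. As the sum of the $M_i$ is direct,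
\[
\psi:M^k\to R,\qquad \psi(v_1,\dots,v_k)=\sum_ix_iv_i ,
\]
is an injective map of right $R$-modules.

Let $B=\bigcup_i\operatorname{supp}(x_i)A$, a finite nonempty set. Applying (F) to $B^{-1}$ with $\delta=1$ and passing to inverses, we find a finite nonempty $F\subseteq\Gamma$ with $|BF|<2|F|$. Let $F'\subseteq F$ be maximal such that the sets $Af$, $f\in F'$, are pairwise disjoint. By maximality, for each $f\in F$ there is $f'\in F'$ with $Af\cap Af'\ne\emptyset$, that is, $f\in A^{-1}Af'$. Hence $|F|\le|A^{-1}A|\,|F'|$.

The elements $af\in M$, $f\in F'$, have the disjoint supports $Af$, so they span a right $D$-subspace $V\subseteq M$ of dimension $|F'|$. The map $\psi$ is injective and right $D$-linear, and it sends $V^k$ into the right $D$-space of elements supported in $BF$, because $x_iaf$ is supported in $\operatorname{supp}(x_i)Af$. Comparing dimensions,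
\[
k|F'|\le|BF|<2|F|\le2|A^{-1}A|\,|F'| .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $DG$ be right semiartinian. An extension of a locally finite group by a locally finite group is locally finite: if $N$ and $X/N$ are locally finite and $Y\le X$ is finitely generated, then $Y/(Y\cap N)$ is finite, so $Y\cap N$ has finite index in $Y$ and is finitely generated, hence finite. Therefore the product of two, and so of finitely many, locally finite normal subgroups of $G$ is locally finite, and so is the product $L$ of all of them, because a finitely generated subgroup of $L$ lies in a finite subproduct. The group $\Gamma=G/L$ has no nontrivial locally finite normal subgroup, since the preimage in $G$ of such a subgroup would be locally finite and normal, hence contained in $L$.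

The ring $R=D\Gamma$ is a factor ring of $DG$, so it is right semiartinian. By Corollary~\ref{cor:folner}, $\Gamma$ has (F); by Lemma~\ref{lem:connell}, $R$ is prime. Let $S$ be the right socle of $R$, which is nonzero. By Proposition~\ref{prop:count} the number of summands in a direct sum of minimal right ideals of $R$ is bounded, so the semisimple module $S$ has finite length. By Lemma~\ref{lem:idem}, $S=fR$ with $f^2=f$. As $S$ is an ideal, $(1-f)RS\subseteq(1-f)S=0$. Since $R$ is prime and $S\ne0$, this gives $f=1$, that is, $R=S$. So $R$ is semisimple artinian and prime, hence simple artinian. But the augmentation ideal of $R=D\Gamma$, which consists of the elements with coefficient sum $0$, is a proper ideal. So it is $0$; as it contains $g-1$ for all $g\in\Gamma$, we get $\Gamma=1$. Thus $G=L$ is locally finite.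
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:coeff}]
The factor ring of $RG$ by its augmentation ideal is $R$, so $R$ is right semiartinian. As noted before the proof of Theorem~\ref{thm:rank}, $R$ has a simple artinian factor ring $M_n(D)$ with $D$ a division ring. Then $M_n(D)G\cong M_n(DG)$ is a factor ring of $RG$, hence right semiartinian. The categories of right modules over $M_n(DG)$ and over $DG$ are equivalent, and an equivalence preserves the property that every nonzero object has a simple subobject. So $DG$ is right semiartinian, and $G$ is locally finite by Theorem~\ref{thm:main}.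
\end{proof}

\section{When can an infinite group occur?}\label{sec:infinite}

We prove Theorem~\ref{thm:infinite}. The implication (1)$\Rightarrow$(2) is immediate: if $G$ is infinite and $KG$ is semiartinian, then $G$ is locally finite by Theorem~\ref{thm:main}, and $KG$ has nonzero right socle.

\subsection{A minimal right ideal forces large cyclotomic extensions}

Throughout this subsection $K$ is a field of characteristic $p\ge0$, $G$ is an infinite locally finite group, and $aKG$ is a minimal right ideal of $KG$. The group $H=\langle\operatorname{supp}a\rangle$ is finite. The idea is to look at $a$ inside the group algebras of larger and larger finite subgroups $L\ge H$. There $aKL$ is simple, and it always takes up at least the proportion $1/|H|$ of $KL$. Since a simple module of dimension $n$ over its endomorphism ring $E$ requires $n^2[E:K]$ dimensions in $KL$, the number $n$ stays bounded. The growth has to come from $E$, and this will show up in the field extensions generated by roots of unity.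

\begin{lemma}\label{lem:bounded}
Let $L$ be a finite subgroup of $G$ containing $H$, and let $U=aKL$. Then $U$ is a simple right $KL$-module. If $E=\operatorname{End}_{KL}(U)$ and $n=\dim_EU$, then $n\le|H|$.
\end{lemma}

\begin{proof}
Let $\mathcal R$ be a set of representatives of the cosets $Lt$ in $G$. Then $KG=\bigoplus_{t\in\mathcal R}KL\,t$, so for a submodule $N$ of $U$ we have $N\,KG=\bigoplus_{t\in\mathcal R}Nt$. If $N$ were nonzero and proper in $U$, then $N\,KG$ would be a nonzero proper submodule of $U\,KG=aKG$. So $U$ is simple. By Schur's lemma $E$ is a division ring, finite-dimensional over $K$. In the same way $U=aKL$ is the direct sum of the translates $(aKH)t$ over the cosets $Ht$ in $L$, so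
\[
n[E:K]=\dim_KU=|L:H|\dim_KaKH\ge|L|/|H| .
\]
By the density theorem the map $KL\to\operatorname{End}_E(U)$ is onto, so $n^2[E:K]\le|L|$. Dividing, $n\le|H|$.
\end{proof}

Now let $Q$ be a finite abelian subgroup of $G$, and put $Q_0=Q\cap H$. We use Lemma~\ref{lem:bounded} with $L=\langle H,Q\rangle$, which is finite as $G$ is locally finite; let $U$, $E$ and $n$ be as there. The elements of $Q$ act on $U$ by right multiplication as commuting $E$-linear maps. For $t,t'\in Q$ we have $Ht=Ht'$ if and only if $Q_0t=Q_0t'$. Consequently, for any nonzero $K$-subspace $W\subseteq KH$, the sum of the $Wt$, with $t$ in a transversal of $Q_0$ in $Q$, is direct.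

\begin{lemma}\label{lem:three}
Let $Q$ and $Q_0$ be as above.
\begin{enumerate}
\item[\textup{(i)}] If $p>0$ and $Q$ is a $p$-group, then $|Q|\le|H|\,2^{|H|}$.
\item[\textup{(ii)}] If $p\nmid|Q|$, $Q_0=1$, and $Q=Q_1\times\dots\times Q_d$ with all $Q_i\ne1$, then $2^d\le|H|$.
\item[\textup{(iii)}] If $p\nmid|Q|$ and $e=\exp Q$, then $[K(\mu_e):K]\ge|Q|/|H|^2$, where $\mu_e$ is the group of roots of unity of order dividing $e$ in an algebraic closure of $K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A $p$-group acting linearly on a nonzero finite-dimensional $K$-space has a nonzero fixed vector, because $\operatorname{char}K=p$. So $aKQ_0\subseteq KH$ contains $v\ne0$ fixed by $Q_0$. Then $v\in U$, and the elements $vt$, $t$ in a transversal of $Q_0$ in $Q$, have disjoint supports. So, as a $KQ$-module, $vKQ\cong K[P]$ with $P=Q/Q_0\cong\prod_iC_{p^{k_i}}$ and $k_i\ge1$. Let $x_i\in Q$ map to generators of the factors. As $(X-1)^{p^k-1}=(X^{p^k}-1)/(X-1)=1+X+\dots+X^{p^k-1}$ in characteristic $p$, we have in $K[P]$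
\[
\prod_i(x_i-1)^{p^{k_i}-1}=\sum_{x\in P}x\ne0 .
\]
So a product of $\sum_i(p^{k_i}-1)$ factors, each one of the maps $x_i-1$ on $U$, is nonzero. These maps are $E$-linear, they commute, and they are nilpotent since the $x_i$ have $p$-power order. But a product of $n=\dim_EU$ factors from a set of commuting nilpotent $E$-linear maps is $0$: if $W\ne0$ is the image of a partial product, the next factor maps $W$ into $W$ by commutativity, and onto a strictly smaller space by nilpotency. Hence $\sum_i(p^{k_i}-1)<n\le|H|$. Since $p^k\le2^{p^k-1}$, we get $|P|\le2^{|H|}$ and $|Q|\le|H|\,2^{|H|}$.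

(ii) As $Q_0=1$, the elements $ax$, $x\in Q$, have disjoint supports. So $aKQ\cong KQ$, and $KQ$ acts faithfully on $U$. Let $\epsilon_i=|Q_i|^{-1}\sum_{x\in Q_i}x$, an idempotent different from $0$ and $1$. In $KQ=KQ_1\otimes_K\dots\otimes_KKQ_d$ the $2^d$ products obtained by choosing $\epsilon_i$ or $1-\epsilon_i$ for each $i$ are nonzero orthogonal idempotents with sum $1$. They act on $U$ as nonzero orthogonal $E$-linear idempotents, so $2^d\le\dim_EU=n\le|H|$.

(iii) By Maschke's theorem $KQ$ is a commutative semisimple algebra. So its image $B$ in $\operatorname{End}_E(U)$ is a product of fields $B_1\times\dots\times B_r$, and $r\le n\le|H|$ because the identities of the $B_i$ are nonzero orthogonal $E$-linear idempotents. Each $B_i$ is generated over $K$ by roots of unity of order dividing $e$, so $[B_i:K]\le[K(\mu_e):K]$. On the other hand $b\mapsto ab$ maps $B$ onto $aKQ$, so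
\[
\dim_KB\ge\dim_KaKQ=|Q:Q_0|\dim_KaKQ_0\ge|Q|/|H| .
\]
Hence $[K(\mu_e):K]\ge\dim_KB/r\ge|Q|/|H|^2$.
\end{proof}

\begin{proof}[Proof of $(2)\Rightarrow(3)$]
By the theorem of P.~Hall and Kulatilaka \cite{hallkulatilaka} and Kargapolov \cite{kargapolov}, every infinite locally finite group has an infinite abelian subgroup. Take such a subgroup of $G$. It is a torsion group. If $p>0$, its $p$-part is a union of finite subgroups of bounded order by Lemma~\ref{lem:three}(i), hence finite. So $G$ has an infinite abelian torsion subgroup $A$ without elements of order $p$.

Let $\Omega$ be the subgroup generated by the elements of prime order of $A$, a direct sum of groups of prime order. Then $\Omega=(\Omega\cap H)\times\Omega_1$ for some $\Omega_1$. If $\Omega$ were infinite, so would be $\Omega_1$, and $\Omega_1$ would contain direct products of arbitrarily many nontrivial finite groups, all meeting $H$ trivially. This contradicts Lemma~\ref{lem:three}(ii). So $\Omega$ is finite.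

Hence only finitely many primes occur as orders of elements of $A$, and for one of them, $\ell\neq p$, the $\ell$-part $A_\ell$ of $A$ is infinite. Let $A_\ell[\ell^k]$ be the subgroup of elements of order dividing $\ell^k$. It is finite for every $k$: for $k=1$ it lies in $\Omega$, and $x\mapsto x^\ell$ maps $A_\ell[\ell^{k+1}]$ to $A_\ell[\ell^k]$ with finite kernel $A_\ell[\ell]$. As $A_\ell$ is infinite, it differs from every $A_\ell[\ell^k]$, so it contains a cyclic subgroup of order $\ell^k$ for every $k$. Lemma~\ref{lem:three}(iii) applied to this subgroup gives $[K(\mu_{\ell^k}):K]\ge\ell^k/|H|^2$, which tends to $\infty$ with $k$. This is (3).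
\end{proof}

\subsection{The Pr\"ufer group}

We now show that (3) makes $KC$ semiartinian for $C=C_{\ell^\infty}$. The augmentation ideal of $KC$ is a direct sum of infinitely many copies of one ring, and (3) makes that ring a finite product of fields.

\begin{proof}[Proof of $(3)\Rightarrow(1)$]
Let $\ell\neq p$ be as in (3), $C=C_{\ell^\infty}$, and let $Q_k$ be its subgroup of order $\ell^k$. Put
\[
\epsilon_k=\ell^{-k}\sum_{x\in Q_k}x,\qquad f_k=\epsilon_k-\epsilon_{k+1}\qquad(k\ge0).
\]
Since $\epsilon_j\epsilon_k=\epsilon_{\max(j,k)}$, the $f_k$ are orthogonal idempotents. As $\epsilon_0=1$, we have $f_0+\dots+f_{k-1}=1-\epsilon_k$, so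
\[
I:=\bigoplus_kf_kKC=\bigcup_k(1-\epsilon_k)KC .
\]
This is the augmentation ideal of $KC$: each $1-\epsilon_k$ has coefficient sum $0$, and conversely $x\in Q_k$ implies $(x-1)\epsilon_k=0$, so $x-1=(x-1)(1-\epsilon_k)\in I$. Moreover $\epsilon_kKC\cong K[C/Q_k]$, and $x\mapsto x^{\ell^k}$ induces an isomorphism $C/Q_k\cong C$. Under the resulting isomorphism $\epsilon_kKC\cong KC$, the element $\epsilon_{k+1}$ corresponds to $\epsilon_1$, so $f_k$ corresponds to $1-\epsilon_1=f_0$ and $f_kKC\cong f_0KC$ as rings.

\emph{$f_0KC$ is a finite product of fields.} It is the ascending union of the rings $f_0KQ_m$, $m\ge1$. Choose a generator of $Q_m$ and identify $KQ_m$ with $K[X]/(X^{\ell^m}-1)$. The projection $KQ_m\to\epsilon_1KQ_m\cong K[Q_m/Q_1]$ becomes the natural map onto $K[X]/(X^{\ell^{m-1}}-1)$. Since $X^{\ell^m}-1=(X^{\ell^{m-1}}-1)\Phi_{\ell^m}(X)$ with coprime factors (as $\ell\ne p$), the complementary part is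
\[
f_0KQ_m=(1-\epsilon_1)KQ_m\cong K[X]/(\Phi_{\ell^m}(X)) .
\]
The polynomial $\Phi_{\ell^m}$ has $\varphi(\ell^m)$ distinct roots, each generating $K(\mu_{\ell^m})$ over $K$. So $f_0KQ_m$ is a product of $r_m=\varphi(\ell^m)/[K(\mu_{\ell^m}):K]$ fields. Under the inclusion $f_0KQ_m\subseteq f_0KQ_{m+1}$, which preserves the identity, each primitive idempotent becomes a sum of one or more primitive idempotents; hence $r_m\le r_{m+1}$.

The sequence $(r_m)$ is bounded; here (3) is used. The action on $\mu_{\ell^\infty}$ identifies $\operatorname{Gal}(K(\mu_{\ell^\infty})/K)$ with a closed subgroup $\mathcal G$ of $\mathbb Z_\ell^*$, which is infinite by (3). The group $\mathbb Z_\ell^*$ has an open subgroup $W\cong\mathbb Z_\ell$, and the nonzero closed subgroups of $\mathbb Z_\ell$ are the $\ell^k\mathbb Z_\ell$, which are open. Since $W$ has finite index, $\mathcal G\cap W$ is infinite, hence open, and so $\mathcal G$ is open. The Galois group of $K(\mu_{\ell^m})/K$ is the image of $\mathcal G$ in $(\mathbb Z/\ell^m)^*$, and $r_m$ is the index of this image. Thus $r_m\le|\mathbb Z_\ell^*:\mathcal G|<\infty$.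

So $r_m=r$ is constant for $m\ge m_0$, and from $m_0$ on the primitive idempotents of $f_0KQ_m$ stay primitive. If $e$ is one of the $r$ primitive idempotents of $f_0KQ_{m_0}$, then $eKC$ is the ascending union of the fields $eKQ_m$, $m\ge m_0$, hence a field. So $f_0KC$ is a product of $r$ fields.

\emph{$KC$ is semiartinian.} Let $M\ne0$ be a $KC$-module. Suppose $Mf_k\ne0$ for some $k$. Then $KC$ acts on $Mf_k$ through the ring $f_kKC\cong f_0KC$, which is semisimple artinian, so $Mf_k$ contains a simple submodule. If $Mf_k=0$ for all $k$, then $MI=0$, and $M$ is a nonzero vector space over $KC/I=K$, so it contains a simple submodule as well. As $C$ is infinite, (1) holds.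
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:infinite}]
The three conditions are now equivalent, and we have shown that $K[C_{\ell^\infty}]$ is semiartinian whenever (3) holds for $\ell$. If $G$ is finite, then $KG$ is finite-dimensional, so every nonzero module contains a nonzero finite-dimensional (cyclic) submodule, and hence a simple one. If (3) fails, then so does (1), and $KG$ semiartinian implies that $G$ is finite. Condition (3) fails if $K$ is algebraically closed or real closed, because then the algebraic closure of $K$ has degree at most $2$ over $K$.
\end{proof}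

\begin{remark}
The Pr\"ufer group shows that primeness is needed in Proposition~\ref{prop:count}. For $K=\mathbb Q$ we have $r_m=1$ for all $m$, so every $f_k\mathbb QC$ is a field and hence a minimal ideal of $\mathbb QC$. The sum of these infinitely many ideals is direct, although $C$, being locally finite, has property (F).
\end{remark}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Group Rings Iita Non-Zero Socle} (as printed: GROUP RINGS IITA NON-ZERO SOCLE),
\texttt{https://wrap.warwick.ac.uk/139217/1/}\allowbreak\texttt{WRAP\_Theses\_Richardson\_1976.pdf}.

\bibitem{bartholdi}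
L.~Bartholdi, J. Eur. Math. Soc. \textbf{21} (2019).

\bibitem{hallkulatilaka}
P.~Hall and Kulatilaka, J. London Math. Soc. \textbf{39} (1964).

\bibitem{kargapolov}
Kargapolov (1963).

\bibitem{passman}
Passman, \emph{The Algebraic Structure of Group Rings}.

\end{thebibliography}
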